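\title{The Pfaltzgraff--Suffridge operator preserves convexity: a proof through the Bergman kernel}

\begin{abstract}
The Pfaltzgraff--Suffridge operator extends a normalized locally biholomorphic mapping $f$ of the unit ball of $\mathbb{C}^n$ to the mapping $(z',z_{n+1})\mapsto\bigl(f(z'),\,z_{n+1}(\det Df(z'))^{1/(n+1)}\bigr)$ of the unit ball of $\mathbb{C}^{n+1}$. We prove the conjecture of Pfaltzgraff and Suffridge that the extension of a convex mapping is convex, in every dimension. The image of the extension is a union of disks over $\Omega=f(B^n)$ whose radius is a negative power of the Bergman kernel $K_\Omega$, and the conjecture follows from the concavity of $K_\Omega^{-1/(2n)}$, which we obtain from Berndtsson's theorem on the variation of Bergman kernels and a homogeneity argument. The exponent $1/(2n)$ is sharp, and this determines exactly which operators in a two-parameter family of extensions preserve convexity.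
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $|\cdot|$ and $\langle\cdot,\cdot\rangle$ be the Euclidean norm and inner product of $\mathbb{C}^n$, and let $B^n=\{|z|<1\}$ be the unit ball. For a holomorphic map $f$ between open subsets of $\mathbb{C}^n$ write $J_f=\det Df$. Let $\mathcal{L}S_n(B^n)$ be the class of holomorphic maps $f:B^n\to\mathbb{C}^n$ such that $J_f$ has no zeros, $f(0)=0$ and $Df(0)=I_n$. An injective map in this class is biholomorphic onto its image. Let $\mathcal{K}(B^n)$ be the class of \emph{normalized convex mappings}, the injective $f\in\mathcal{L}S_n(B^n)$ for which the domain $f(B^n)$ is convex.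

How can one build a convex mapping of $B^{n+1}$ from a convex mapping of $B^n$? Write a point of $\mathbb{C}^{n+1}$ as $(z',z_{n+1})$ with $z'\in\mathbb{C}^n$. The first attempt, $(f(z'),z_{n+1})$, fails already for $n=1$. The function $f(z_1)=z_1/(1-z_1)$ maps the disk onto the half-plane $\operatorname{Re}\zeta>-\frac12$. The point $\zeta=iY$ ($Y\in\mathbb{R}$) is the image of $z_1=iY/(1+iY)$, where $1-|z_1|^2=1/(1+Y^2)$. So the image of $B^2$ under $(f(z_1),z_2)$ has over $iY$ the disk of radius $(1+Y^2)^{-1/2}$. It contains $(2iY,0)$ and $(0,\frac12)$ but, for large $Y$, not their midpoint $(iY,\frac14)$. The last coordinate has to be stretched where $f$ stretches. At the same points $\sqrt{f'(z_1)}=1/(1-z_1)=1+iY$, so multiplying $z_2$ by $\sqrt{f'(z_1)}$ makes the radius equal to $1$ along the whole line.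

The Pfaltzgraff--Suffridge extension operator makes this correction in every dimension:
\[
\Psi_n(f)(z',z_{n+1})=\bigl(f(z'),\;z_{n+1}\,J_f(z')^{1/(n+1)}\bigr),\qquad (z',z_{n+1})\in B^{n+1}.
\]
Here and below $J_f^\gamma=\exp(\gamma\log J_f)$ for $\gamma\in\mathbb{C}$, where $\log J_f$ is the holomorphic logarithm on $B^n$ that vanishes at $0$; it exists because $B^n$ is simply connected and $J_f$ is zero-free with $J_f(0)=1$. The derivative of $\Psi_n(f)$ is block triangular, with determinant $J_f\cdot J_f^{1/(n+1)}\neq0$, and it equals $I_{n+1}$ at the origin. Thus $\Psi_n$ maps $\mathcal{L}S_n(B^n)$ into $\mathcal{L}S_{n+1}(B^{n+1})$. For $n=1$ it is the Roper--Suffridge operator $(f(z_1),z_2\sqrt{f'(z_1)})$, which is known to map $\mathcal{K}(B^1)$ into $\mathcal{K}(B^2)$.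

Two families of examples suggest that the same holds for all $n$. The operator sends the identity of $B^n$ to the identity of $B^{n+1}$. The map $h_n(z)=z/(1-z_1)$ belongs to $\mathcal{K}(B^n)$ and has $J_{h_n}=(1-z_1)^{-(n+1)}$ (Lemma~\ref{lem:h}), so that $\Psi_n(h_n)=h_{n+1}$. Pfaltzgraff and Suffridge conjectured that $\Psi_n(f)\in\mathcal{K}(B^{n+1})$ whenever $f\in\mathcal{K}(B^n)$; the problem is posed in \cite{UBB}. We prove the conjecture together with its converse.

\begin{theorem}\label{thm:main}
Let $n\ge1$ and $f\in\mathcal{L}S_n(B^n)$. Then $\Psi_n(f)\in\mathcal{K}(B^{n+1})$ if and only if $f\in\mathcal{K}(B^n)$. In particular $\Psi_n(\mathcal{K}(B^n))\subseteq\mathcal{K}(B^{n+1})$.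
\end{theorem}

The role of the exponent $1/(n+1)$ is best seen in a larger family, in which both the exponent and the shape of the domain vary.

\begin{theorem}\label{thm:family}
Let $n,m\ge1$, let $\|\cdot\|$ be a norm on the complex vector space $\mathbb{C}^m$, let $p>0$ and $\gamma\in\mathbb{C}$, and put
\[
D_p=\{(z,w)\in\mathbb{C}^n\times\mathbb{C}^m:\ |z|^2+\|w\|^p<1\},\qquad \Psi^{p,\gamma}(f)(z,w)=\bigl(f(z),\,J_f(z)^{\gamma}w\bigr).
\]
Then $\Psi^{p,\gamma}(f)$ is injective on $D_p$ with convex image for every $f\in\mathcal{K}(B^n)$ if and only if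
\[
\gamma=\frac{2}{p(n+1)}\qquad\text{and}\qquad p\ge\frac{2n}{n+1}.
\]
\end{theorem}

For $p=2$ and the Euclidean norm, $D_2=B^{n+m}$, both conditions hold with $\gamma=1/(n+1)$, and the map $(f,J_f^{1/(n+1)}w)$ is normalized with Jacobian determinant $J_f^{1+m/(n+1)}\ne0$. So $f\mapsto(f,J_f^{1/(n+1)}w)$ maps $\mathcal{K}(B^n)$ into $\mathcal{K}(B^{n+m})$, and $m=1$ gives $\Psi_n$.

Both theorems rest on a property of the Bergman kernel on the diagonal $K_\Omega$, whose definition is recalled in Section~\ref{sec:reduction}.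

\begin{theorem}\label{thm:bergman}
\textup{(a)} If $\Omega\subset\mathbb{C}^n$ is a bounded convex domain, or $\Omega=f(B^n)$ with $f\in\mathcal{K}(B^n)$, then $K_\Omega^{-1/(2n)}$ is concave on $\Omega$.

\textup{(b)} The exponent is sharp: for every $n$ there is $f\in\mathcal{K}(B^n)$ such that $K_{f(B^n)}^{-s}$ is not concave for any $s>\frac1{2n}$.
\end{theorem}

Section~\ref{sec:reduction} shows that the image of $\Psi^{p,\gamma}(f)$ is convex exactly when a certain radius function $Q$ on $\Omega=f(B^n)$ is concave, and that for $\gamma=2/(p(n+1))$ this function is a power of $K_\Omega$. This reduces Theorem~\ref{thm:main} and one half of Theorem~\ref{thm:family} to Theorem~\ref{thm:bergman}(a). Section~\ref{sec:one} treats $n=1$ by hand and explains the exponent $1/(2n)$. Section~\ref{sec:concavity} proves Theorem~\ref{thm:bergman}(a). Section~\ref{sec:models} tests the statements on a paraboloid and on a cone, which gives the sharpness. Section~\ref{sec:direct} contains a second proof of Theorem~\ref{thm:bergman}(a) for $\Omega=f(B^n)$,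 the only case used in Theorems~\ref{thm:main} and~\ref{thm:family}, from the Schwarz lemma and linear algebra.

\section{Reduction to the Bergman kernel}\label{sec:reduction}

\subsection*{The radius function}
The extension acts on each fiber $\{z\}\times\mathbb{C}^m$ by a scalar, so its image is described by one positive function.

\begin{lemma}\label{lem:image}
Let $f\in\mathcal{K}(B^n)$ and $\Omega=f(B^n)$, and let $\|\cdot\|$, $p$, $\gamma$ be as in Theorem~\ref{thm:family}. Define $Q:\Omega\to(0,\infty)$ by
\begin{equation}\label{eq:Q}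
Q(f(z))=|J_f(z)^\gamma|\,(1-|z|^2)^{1/p},\qquad z\in B^n.
\end{equation}
Then $\Psi^{p,\gamma}(f)$ is injective on $D_p$, its image is
\[
E=\{(\zeta,\omega)\in\Omega\times\mathbb{C}^m:\ \|\omega\|<Q(\zeta)\},
\]
and $E$ is convex if and only if $Q$ is concave on $\Omega$.
\end{lemma}

\begin{proof}
The first component $f(z)$ determines $z$, and then $J_f(z)^\gamma w$ determines $w$ because $J_f(z)^\gamma\ne0$. The points of $D_p$ over $z\in B^n$ are those with $\|w\|<(1-|z|^2)^{1/p}$. Since $\|\mu w\|=|\mu|\,\|w\|$ for complex $\mu$, multiplication by $J_f(z)^\gamma$ maps this set onto $\{\|\omega\|<Q(f(z))\}$. So the image is $E$.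

Let $\zeta_0,\zeta_1\in\Omega$, $\lambda\in[0,1]$ and $\zeta_\lambda=(1-\lambda)\zeta_0+\lambda\zeta_1\in\Omega$. If $Q$ is concave and $\|\omega_i\|<Q(\zeta_i)$ for $i=0,1$, then
\[
\|(1-\lambda)\omega_0+\lambda\omega_1\|\le(1-\lambda)\|\omega_0\|+\lambda\|\omega_1\|<(1-\lambda)Q(\zeta_0)+\lambda Q(\zeta_1)\le Q(\zeta_\lambda),
\]
so $E$ is convex. Conversely, let $E$ be convex and fix $e$ with $\|e\|=1$. If $0<r_i<Q(\zeta_i)$, then $(\zeta_i,r_ie)\in E$, hence $(\zeta_\lambda,((1-\lambda)r_0+\lambda r_1)e)\in E$, that is, $(1-\lambda)r_0+\lambda r_1<Q(\zeta_\lambda)$. Let $r_i\to Q(\zeta_i)$.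
\end{proof}

Formula \eqref{eq:Q} mixes a derivative of $f$ with the variable $z$ of the ball, whereas concavity refers to segments in $\Omega$, whose preimages in $B^n$ are not explicit. What is needed is a description of $Q$ in terms of $\Omega$ alone, and the Bergman kernel provides it.

\subsection*{The Bergman kernel}
For an open set $U\subset\mathbb{C}^n$ let $A^2(U)$ be the Hilbert space of holomorphic functions on $U$ that are square integrable for Lebesgue measure. The \emph{Bergman kernel on the diagonal} is
\[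
K_U(z)=\sup\{|g(z)|^2:\ g\in A^2(U),\ \|g\|_{A^2(U)}\le1\},\qquad z\in U.
\]
We use the following standard facts.
\begin{itemize}
\item[(B1)] $K_U$ is finite and smooth: it is the restriction to the diagonal of the reproducing kernel of $A^2(U)$, which is holomorphic in one variable and antiholomorphic in the other. If $U$ is bounded, testing with a constant gives $K_U\ge1/\operatorname{vol}(U)>0$.
\item[(B2)] If $f$ is biholomorphic on $U$, then $K_{f(U)}(f(z))\,|J_f(z)|^2=K_U(z)$. Indeed, $|J_f|^2$ is the real Jacobian of $f$, so $g\mapsto(g\circ f)J_f$ is an isometry of $A^2(f(U))$ onto $A^2(U)$.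
\item[(B3)] $K_{B^n}(z)=\dfrac{n!}{\pi^n}\,(1-|z|^2)^{-(n+1)}$.
\end{itemize}
Applying (B2) to the map $u\mapsto\tau u-c$, whose Jacobian determinant is $\tau^n$, gives
\begin{equation}\label{eq:scaling}
K_{\tau U-c}(z)=\tau^{-2n}K_U\bigl((z+c)/\tau\bigr),\qquad \tau>0,\ c\in\mathbb{C}^n.
\end{equation}
For $\Omega=f(B^n)$ with $f$ biholomorphic, bounded or not, (B2) and (B3) give $0<K_\Omega<\infty$ and
\begin{equation}\label{eq:key}
|J_f(z)|^2(1-|z|^2)^{n+1}=\frac{n!}{\pi^n}\,K_\Omega(f(z))^{-1}.
\end{equation}
Compare this with \eqref{eq:Q}: the exponents of $|J_f|$ and of $1-|z|^2$ are in the ratio $2:(n+1)$ exactly when $\gamma=2/(p(n+1))$. In that case raising \eqref{eq:key} to the power $1/(p(n+1))$ yields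
\begin{equation}\label{eq:QK}
Q=c\,K_\Omega^{-\frac1{p(n+1)}}=c\,\bigl(K_\Omega^{-\frac1{2n}}\bigr)^{\theta},\qquad \theta=\frac{2n}{p(n+1)},\quad c=\Bigl(\frac{n!}{\pi^n}\Bigr)^{\frac1{p(n+1)}}.
\end{equation}
The radius function then depends on the domain $\Omega$ and not on the map $f$ that parametrizes it.

\subsection*{Consequences of Theorem~\ref{thm:bergman}(a)}

\begin{proof}[Proof of the ``if'' part of Theorem~\ref{thm:family}]
Let $\gamma=2/(p(n+1))$, $p\ge 2n/(n+1)$ and $f\in\mathcal{K}(B^n)$. Then $0<\theta\le1$ in \eqref{eq:QK}, so $x\mapsto x^\theta$ is increasing and concave on $(0,\infty)$. By Theorem~\ref{thm:bergman}(a), $K_\Omega^{-1/(2n)}$ is positive and concave. An increasing concave function of a concave function is concave, so $Q$ is concave, and Lemma~\ref{lem:image} applies.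
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $F=\Psi_n(f)\in\mathcal{L}S_{n+1}(B^{n+1})$. If $f\in\mathcal{K}(B^n)$, the case $m=1$, $p=2$, $\gamma=1/(n+1)$ of what was just proved shows that $F$ is injective with convex image; here $\theta=n/(n+1)$. So $F\in\mathcal{K}(B^{n+1})$.

Conversely, let $F\in\mathcal{K}(B^{n+1})$. Since $F(z',0)=(f(z'),0)$ and $F$ is injective, $f$ is injective. Since $J_f^{1/(n+1)}$ has no zeros, the last coordinate of $F(z',z_{n+1})$ vanishes only when $z_{n+1}=0$. Hence $f(B^n)\times\{0\}$ is the intersection of the convex set $F(B^{n+1})$ with a hyperplane, and $f(B^n)$ is convex.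
\end{proof}

\section{One variable, and the exponent $1/(2n)$}\label{sec:one}

Let $n=1$, $f\in\mathcal{K}(B^1)$ and $\Omega=f(B^1)$. Put $\rho(f(z))=|f'(z)|(1-|z|^2)$. By \eqref{eq:key}, $K_\Omega^{-1/2}=\sqrt{\pi}\,\rho$, and the radius function of $\Psi_1(f)$ is $Q=\sqrt\rho$. For the disk $\rho(\zeta)=1-|\zeta|^2$. For the half-plane $h_1(B^1)$, substituting $z=\zeta/(1+\zeta)$ and $h_1'(z)=(1+\zeta)^2$ gives $\rho(\zeta)=|1+\zeta|^2-|\zeta|^2=1+2\operatorname{Re}\zeta$, an affine function, so no power $\rho^\sigma$ with $\sigma>1$ is concave there.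

The concavity of $\rho$ follows from the Schwarz lemma. For $a=f(z_0)\in\Omega$, the map $z\mapsto f\bigl((z+z_0)/(1+\overline{z_0}z)\bigr)$ is a biholomorphism of the disk onto $\Omega$ that sends $0$ to $a$, with derivative $f'(z_0)(1-|z_0|^2)$ at $0$. Precomposing it with a rotation, we obtain a biholomorphism $\varphi_a:B^1\to\Omega$ with $\varphi_a(0)=a$ and $\varphi_a'(0)=\rho(a)>0$. Given $a,b\in\Omega$, $\lambda\in[0,1]$ and $c=(1-\lambda)a+\lambda b$, the average $(1-\lambda)\varphi_a+\lambda\varphi_b$ takes values in $\Omega$ because $\Omega$ is convex. So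
\[
\psi=\varphi_c^{-1}\circ\bigl((1-\lambda)\varphi_a+\lambda\varphi_b\bigr)
\]
maps the disk into itself and fixes $0$, and the Schwarz lemma gives
\[
1\ge|\psi'(0)|=\frac{(1-\lambda)\rho(a)+\lambda\rho(b)}{\rho(c)}.
\]
This proves Theorem~\ref{thm:bergman}(a) for $\Omega=f(B^1)$ and, by Section~\ref{sec:reduction}, the convexity of the Roper--Suffridge extension.

The argument needs a parametrization by the ball centered at each point. To find a formulation that makes sense for an arbitrary convex domain, move the point to the origin and let the domain vary instead. For a bounded domain $U\subset\mathbb{C}^n$ containing $0$ put $r(U)=K_U(0)^{-1/(2n)}$. By definition, $K_U(0)^{-1}$ is the least value of $\int_U|g|^2$ among holomorphic $g$ with $g(0)=1$. It is a kind of volume of $U$ seen from $0$: it is at most $\operatorname{vol}(U)$, equals $\operatorname{vol}(B^n)=\pi^n/n!$ for $U=B^n$, and scales like volume in $\mathbb{R}^{2n}$, so that $r(\tau U)=\tau\,r(U)$ by \eqref{eq:scaling}. For convex $\Omega$ we have $(1-\lambda)\Omega+\lambda\Omega=\Omega$.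 With $U_0=\Omega-a$ and $U_1=\Omega-b$ this gives $(1-\lambda)U_0+\lambda U_1=\Omega-c$, and since $r(\Omega-a)=K_\Omega(a)^{-1/(2n)}$, Theorem~\ref{thm:bergman}(a) reads
\[
r\bigl((1-\lambda)U_0+\lambda U_1\bigr)\ge(1-\lambda)\,r(U_0)+\lambda\,r(U_1).
\]
This has the form of the Brunn--Minkowski inequality for $\operatorname{vol}^{1/(2n)}$ in $\mathbb{R}^{2n}$, with $K_U(0)^{-1}$ in place of the volume. The exponent $1/(2n)$ is the one that makes $r$ homogeneous of degree one, and the proof below follows this analogy: first a logarithmic inequality, then homogeneity.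

\section{Concavity of $K_\Omega^{-1/(2n)}$}\label{sec:concavity}

\subsection*{Variation of Bergman kernels}
A function $u:D\to[-\infty,\infty)$ on a domain $D\subset\mathbb{C}^N$ is \emph{plurisubharmonic} if it is upper semicontinuous, not identically $-\infty$, and its restriction to each complex line is, on each component of the intersection with $D$, subharmonic or identically $-\infty$. A domain $D\neq\mathbb{C}^N$ is \emph{pseudoconvex} if $-\log\operatorname{dist}(\cdot,\partial D)$ is plurisubharmonic on $D$. A bounded convex domain is pseudoconvex: the distance to the boundary is concave and positive, so minus its logarithm is convex, and convex functions are plurisubharmonic. The one deep result that we use is the following, and we apply it only to bounded convex $D$.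

\begin{theorem}[Berndtsson {\cite[Theorem~1.1, with weight $\varphi=0$]{Be}}]\label{thm:Be}
Let $D\subset\mathbb{C}^k_t\times\mathbb{C}^n_z$ be a pseudoconvex domain, and let $K_t(z)$ be the Bergman kernel on the diagonal of the slice $D_t=\{z:(t,z)\in D\}$. Then $(t,z)\mapsto\log K_t(z)$ is plurisubharmonic on $D$, or identically $-\infty$.
\end{theorem}

The conclusion is plurisubharmonicity, and we want real concavity. The passage is standard: if the slices depend only on $\operatorname{Re}t$, then so does $\log K_t(0)$, and a smooth subharmonic function $u(\operatorname{Re}t)$ has Laplacian $u''\ge0$. Taking as slices the translates $\Omega-c(\operatorname{Re}t)$, with $c$ running along a segment in $\Omega$, one finds that $\log K_\Omega$ is convex, that is, the logarithm of $K_\Omega^{-1/(2n)}$ is concave. This is not enough for Lemma~\ref{lem:image}: it holds for all exponents at once or for none, and a function with concave logarithm, such as $e^{-x^2}$, need not be concave. The translates make no use of the scaling law \eqref{eq:scaling},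 which is what singles out $1/(2n)$. We therefore enlarge the family to all translated dilates $\tau\Omega-c$ that contain $0$.

\subsection*{Bounded convex domains}
Let $\Omega\subset\mathbb{C}^n$ be a bounded convex domain and $R=K_\Omega^{-1/(2n)}$, a smooth positive function by (B1). The domain $\tau\Omega-c$ contains $0$ exactly when $(\tau,c)$ lies in
\[
C=\{(\tau,c)\in\mathbb{R}\times\mathbb{C}^n:\ \tau>0,\ c\in\tau\Omega\},
\]
the cone over $\{1\}\times\Omega$. The cone $C$ is open, as the preimage of $\Omega$ under $(\tau,c)\mapsto c/\tau$. It is convex: if $c_i=\tau_ia_i$ with $a_i\in\Omega$, and $\tau=(1-x)\tau_0+x\tau_1$ with $x\in[0,1]$, then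
\[
\frac{(1-x)c_0+xc_1}{\tau}=\frac{(1-x)\tau_0}{\tau}\,a_0+\frac{x\tau_1}{\tau}\,a_1\in\Omega .
\]
Extend $R$ to $C$ by homogeneity of degree one, $G(\tau,c)=\tau R(c/\tau)>0$. By \eqref{eq:scaling} at $z=0$,
\begin{equation}\label{eq:G}
K_{\tau\Omega-c}(0)=\tau^{-2n}K_\Omega(c/\tau)=G(\tau,c)^{-2n},\qquad(\tau,c)\in C,
\end{equation}
so $G(\tau,c)=r(\tau\Omega-c)$ in the notation of Section~\ref{sec:one}. For the unit disk, $G(\tau,c)=\sqrt\pi\,(\tau-|c|^2/\tau)$ on the cone $|c|<\tau$.

\begin{lemma}\label{lem:logG}
The function $\log G$ is concave on $C$.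
\end{lemma}

\begin{proof}
Let $(\tau_0,c_0),(\tau_1,c_1)\in C$, and for $x\in\mathbb{R}$ put $\tau(x)=(1-x)\tau_0+x\tau_1$ and $c(x)=(1-x)c_0+xc_1$. Since $C$ is convex and open, the set of $x$ with $(\tau(x),c(x))\in C$ is an open interval containing $[0,1]$; choose $\varepsilon>0$ such that it contains $[-\varepsilon,1+\varepsilon]$. Let $P$ be the rectangle $\{t\in\mathbb{C}:-\varepsilon<\operatorname{Re}t<1+\varepsilon,\ |\operatorname{Im}t|<1\}$ and
\[
D=\{(t,z)\in P\times\mathbb{C}^n:\ c(\operatorname{Re}t)+z\in\tau(\operatorname{Re}t)\,\Omega\}.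
\]
The set $D$ is the intersection of $P\times\mathbb{C}^n$ with the preimage of $C$ under the real-affine map $(t,z)\mapsto(\tau(\operatorname{Re}t),c(\operatorname{Re}t)+z)$, so it is open and convex. It is bounded, because $P$ and $\Omega$ are bounded and $\tau$, $c$ are bounded on $[-\varepsilon,1+\varepsilon]$. Its slices are $D_t=\tau(\operatorname{Re}t)\Omega-c(\operatorname{Re}t)$, and each contains $0$ by the choice of $\varepsilon$; thus $P\times\{0\}\subset D$. So $D$ is a bounded convex domain, and Theorem~\ref{thm:Be} applies.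

By \eqref{eq:G}, $\log K_t(0)=u(\operatorname{Re}t)$ with $u(x)=-2n\log G(\tau(x),c(x))$, a finite and smooth function. The alternative $-\infty$ is therefore excluded, both on $D$ and on the complex line $z=0$, and $t\mapsto u(\operatorname{Re}t)$ is subharmonic on $P$. Hence $u''\ge0$, and $x\mapsto\log G(\tau(x),c(x))$ is concave on $[0,1]$.
\end{proof}

Homogeneity now removes the logarithm. To compare $R(a)$ and $R(b)$, slide the points $(1,a)$ and $(1,b)$ along their rays until $G=1$ at both; Lemma~\ref{lem:logG} gives $G\ge1$ on the segment between the new points, and one point of that segment lies on the ray through $(1,(1-\lambda)a+\lambda b)$.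

\begin{proposition}\label{prop:bounded}
If $\Omega\subset\mathbb{C}^n$ is a bounded convex domain, then $R=K_\Omega^{-1/(2n)}$ is concave on $\Omega$.
\end{proposition}

\begin{proof}
Let $a,b\in\Omega$, $\lambda\in[0,1]$, $\alpha=R(a)$, $\beta=R(b)$ and $s=(1-\lambda)\alpha+\lambda\beta>0$. The points $(\frac1\alpha,\frac a\alpha)$ and $(\frac1\beta,\frac b\beta)$ lie in $C$, and $G=1$ at both. The weights $\frac{(1-\lambda)\alpha}{s}$ and $\frac{\lambda\beta}{s}$ are nonnegative with sum $1$, and
\[
\frac{(1-\lambda)\alpha}{s}\Bigl(\frac1\alpha,\frac a\alpha\Bigr)+\frac{\lambda\beta}{s}\Bigl(\frac1\beta,\frac b\beta\Bigr)=\Bigl(\frac1s,\frac{(1-\lambda)a+\lambda b}{s}\Bigr).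
\]
By Lemma~\ref{lem:logG}, $\log G\ge0$ at this point, that is, $\frac1sR((1-\lambda)a+\lambda b)\ge1$.
\end{proof}

The convexity of $\Omega$ entered through the convexity of $C$, which made $D$ pseudoconvex. Boundedness gave $K_\Omega>0$, without which $R$ is not defined: for $\Omega=\mathbb{C}^n$ we have $A^2(\Omega)=\{0\}$ and $K_\Omega\equiv0$.

\subsection*{Images of the ball}
A domain $f(B^n)$ with $f\in\mathcal{K}(B^n)$ may be unbounded, as $h_n$ shows. We exhaust it by the bounded domains $f(rB^n)$, whose kernels are explicit; the point is that they are convex. Recall the Schwarz lemma in the ball: if $\phi:B^n\to B^n$ is holomorphic and $\phi(0)=0$, then $|\phi(z)|\le|z|$. It follows from the one-variable lemma applied to $\mu\mapsto\langle\phi(\mu u),v\rangle$ for unit vectors $u,v$.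

\begin{lemma}\label{lem:subball}
If $f\in\mathcal{K}(B^n)$ and $0<r<1$, then $\Omega_r=f(rB^n)$ is a bounded convex domain.
\end{lemma}

\begin{proof}
It is bounded because $f$ is continuous on the closed ball of radius $r$. Let $u,v\in rB^n$ with $|u|\le|v|$, and let $\lambda\in[0,1]$. If $v=0$ then $u=v$ and there is nothing to prove. Otherwise the linear map $Az=|v|^{-2}\langle z,v\rangle u$ has norm $|u|/|v|\le1$, so it maps $B^n$ into $B^n$, and $Av=u$. Since $f(B^n)$ is convex,
\[
\phi(z)=f^{-1}\bigl((1-\lambda)f(Az)+\lambda f(z)\bigr)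
\]
is a well-defined holomorphic map $B^n\to B^n$, and $\phi(0)=0$. By the Schwarz lemma $|\phi(v)|\le|v|<r$, so $(1-\lambda)f(u)+\lambda f(v)=f(\phi(v))\in\Omega_r$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bergman}(a)]
The bounded case is Proposition~\ref{prop:bounded}. Let $\Omega=f(B^n)$ with $f\in\mathcal{K}(B^n)$. By \eqref{eq:scaling} and (B3), $K_{rB^n}(z)=r^{-2n}\frac{n!}{\pi^n}(1-|z|^2/r^2)^{-(n+1)}$, so by (B2) and \eqref{eq:key}, for each fixed $z\in B^n$ and $|z|<r<1$,
\[
K_{\Omega_r}(f(z))=|J_f(z)|^{-2}\,\frac{n!}{\pi^n}\,\frac{r^2}{(r^2-|z|^2)^{n+1}}\ \longrightarrow\ K_\Omega(f(z))\qquad(r\to1^-).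
\]
Given $a,b\in\Omega$ and $\lambda\in[0,1]$, both points lie in $\Omega_r$ for all $r$ close to $1$. By Lemma~\ref{lem:subball} and Proposition~\ref{prop:bounded}, the concavity inequality for $K_{\Omega_r}^{-1/(2n)}$ holds at $a$, $b$ and $(1-\lambda)a+\lambda b$. Let $r\to1^-$.
\end{proof}

This completes the proofs of Theorem~\ref{thm:main} and of the ``if'' part of Theorem~\ref{thm:family}.

\section{A paraboloid, a cone, and sharpness}\label{sec:models}

By Lemma~\ref{lem:image}, injectivity in Theorem~\ref{thm:family} is automatic, and the ``only if'' part asks what follows from the concavity of $Q$ for all $f\in\mathcal{K}(B^n)$. Two unbounded images of the ball give the two conditions: one contains a real line, the other is a cone. Write $\zeta=(\zeta_1,\zeta'')\in\mathbb{C}\times\mathbb{C}^{n-1}$, with $\zeta''$ absent when $n=1$, and $e_1=(1,0,\dots,0)$.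

\subsection*{The paraboloid determines $\gamma$}

\begin{lemma}\label{lem:h}
The map $h(z)=h_n(z)=z/(1-z_1)$ belongs to $\mathcal{K}(B^n)$, and $h(B^n)=\{\zeta:\ 1+2\operatorname{Re}\zeta_1>|\zeta''|^2\}$. For $\zeta=h(z)$,
\[
J_h(z)=(1-z_1)^{-(n+1)}=(1+\zeta_1)^{n+1},\qquad 1-|z|^2=\frac{1+2\operatorname{Re}\zeta_1-|\zeta''|^2}{|1+\zeta_1|^2}.
\]
\end{lemma}

\begin{proof}
If $\zeta=h(z)$, then $1+\zeta_1=1/(1-z_1)$ and $z=\zeta/(1+\zeta_1)$. So $h$ is injective and $1-|z|^2=(|1+\zeta_1|^2-|\zeta|^2)/|1+\zeta_1|^2$, whose numerator is $1+2\operatorname{Re}\zeta_1-|\zeta''|^2$. Conversely, if this number is positive, then $1+\zeta_1\ne0$, the point $z=\zeta/(1+\zeta_1)$ lies in $B^n$, and $h(z)=\zeta$. The image is convex because $|\zeta''|^2-2\operatorname{Re}\zeta_1$ is a convex function. Finally $Dh(z)=(1-z_1)^{-1}\bigl(I_n+(1-z_1)^{-1}ze_1^{T}\bigr)$. Thus $Dh(0)=I_n$, and $\det(I_n+xy^T)=1+y^Tx$ gives $J_h=(1-z_1)^{-n}\bigl(1+\frac{z_1}{1-z_1}\bigr)=(1-z_1)^{-(n+1)}$.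
\end{proof}

\begin{lemma}\label{lem:gamma}
If the function $Q$ of \eqref{eq:Q} is concave for $f=h$, then $\gamma=\frac2{p(n+1)}$.
\end{lemma}

\begin{proof}
On $h(B^n)$ we have $\operatorname{Re}(1+\zeta_1)>\frac12$, so the principal logarithm $\log(1+\zeta_1)$ is holomorphic there and vanishes at $0$; hence $\log J_h=(n+1)\log(1+\zeta_1)$. Take $\zeta''=0$ and $1+\zeta_1=X+iY$ with $X>\frac12$ and $Y\in\mathbb{R}$. Then $1-|z|^2=(2X-1)|X+iY|^{-2}$, and
\[
Q=\exp\bigl(\operatorname{Re}[\delta\log(X+iY)]\bigr)\,(2X-1)^{1/p},\qquad\delta=(n+1)\gamma-\frac2p .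
\]
Fix $X$. A positive concave function on $\mathbb{R}$ is constant: if it took different values at two points, it would lie below the line through them outside the interval that they bound, and this line tends to $-\infty$ in one direction. So $\operatorname{Re}[\delta\log(X+iY)]$ does not depend on $Y$, and
\[
0=\frac{\partial}{\partial Y}\operatorname{Re}[\delta\log(X+iY)]=\operatorname{Re}\frac{i\delta}{X+iY}=\frac{Y\operatorname{Re}\delta-X\operatorname{Im}\delta}{X^2+Y^2}
\]
for all $Y\in\mathbb{R}$. Taking $Y=0$ and then $Y=1$ gives $\delta=0$.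
\end{proof}

\subsection*{A convex cone biholomorphic to the ball}
Neither the ball nor the paraboloid detects the exponent $1/(2n)$ when $n\ge2$. By (B3), \eqref{eq:key} and Lemma~\ref{lem:h}, the functions $K^{-s}$ for these domains are constant multiples of $(1-|\zeta|^2)^{(n+1)s}$ and $(1+2\operatorname{Re}\zeta_1-|\zeta''|^2)^{(n+1)s}$, which are concave for all $0<s\le\frac1{n+1}$, and $\frac1{n+1}>\frac1{2n}$. The exponent $1/(2n)$ came from the scaling law \eqref{eq:scaling}, so it should be extremal on a domain that is invariant under dilations.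

The paraboloid is close to being such a domain. Composing $h$ with $\zeta\mapsto(1+2\zeta_1,\zeta'')$ gives a biholomorphism
\[
\kappa(z)=\Bigl(\frac{1+z_1}{1-z_1},\frac{z''}{1-z_1}\Bigr)\quad\text{of }B^n\text{ onto}\quad S=\{\operatorname{Re}s_1>|s''|^2\},
\]
and $S$ is invariant under the anisotropic dilations $(s_1,s'')\mapsto(\sigma^2s_1,\sigma s'')$, $\sigma>0$. Taking a square root in the first variable turns these into the ordinary dilations $\zeta\mapsto\sigma\zeta$, and convexity survives.

\begin{lemma}\label{lem:cone}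
Let $\Gamma=\bigl\{\zeta:\ \operatorname{Re}\zeta_1>\sqrt{(\operatorname{Im}\zeta_1)^2+|\zeta''|^2}\bigr\}$, an open convex cone. With the principal square root, the map
\[
f_0(z)=\Bigl(\sqrt{\frac{1+z_1}{1-z_1}}-1,\ \frac{z''}{1-z_1}\Bigr)
\]
belongs to $\mathcal{K}(B^n)$, and $f_0(B^n)=\Gamma-e_1$.
\end{lemma}

\begin{proof}
The set $\Gamma$ is convex because $\sqrt{(\operatorname{Im}\zeta_1)^2+|\zeta''|^2}$ is a seminorm and $\operatorname{Re}\zeta_1$ is real-linear. On $S$ we have $\operatorname{Re}s_1>0$, so $(s_1,s'')\mapsto(\sqrt{s_1},s'')$ is holomorphic and injective on $S$, with Jacobian determinant $1/(2\sqrt{s_1})\neq0$. Its image consists of the $\zeta$ with $\operatorname{Re}\zeta_1>0$ and $(\zeta_1^2,\zeta'')\in S$. Since $\operatorname{Re}\zeta_1^2=(\operatorname{Re}\zeta_1)^2-(\operatorname{Im}\zeta_1)^2$, this image is $\Gamma$. Thus $f_0+e_1$ maps $B^n$ biholomorphically onto $\Gamma$. Moreover $f_0(0)=0$; the first component depends on $z_1$ only and has derivative $\frac12\cdot2=1$ at $0$; and $z''/(1-z_1)=z''+O(|z|^2)$.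 So $Df_0(0)=I_n$.
\end{proof}

For $n=1$, $\Gamma$ is the sector $|\arg\zeta|<\pi/4$.

\begin{proof}[Proof of Theorem~\ref{thm:bergman}(b)]
Let $\Omega_0=f_0(B^n)=\Gamma-e_1$, so that $0<K_{\Omega_0}(0)<\infty$ by \eqref{eq:key}. For $\sigma>0$ we have $\sigma\Gamma=\Gamma$, and \eqref{eq:scaling} gives
\[
K_{\Omega_0}((\sigma-1)e_1)=K_\Gamma(\sigma e_1)=K_{\sigma\Gamma}(\sigma e_1)=\sigma^{-2n}K_\Gamma(e_1)=\sigma^{-2n}K_{\Omega_0}(0).
\]
Along this ray $K_{\Omega_0}^{-s}$ equals $\sigma^{2ns}K_{\Omega_0}(0)^{-s}$, which is strictly convex in $\sigma$ when $2ns>1$. So $K_{\Omega_0}^{-s}$ is not concave for any $s>\frac1{2n}$.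
\end{proof}

\begin{proof}[Proof of the ``only if'' part of Theorem~\ref{thm:family}]
Suppose that the image of $\Psi^{p,\gamma}(f)$ is convex for every $f\in\mathcal{K}(B^n)$. By Lemma~\ref{lem:image}, $Q$ is concave for every such $f$. With $f=h$, Lemma~\ref{lem:gamma} gives $\gamma=2/(p(n+1))$. Then \eqref{eq:QK} holds, and with $f=f_0$ the function $K_{\Omega_0}^{-1/(p(n+1))}$ is concave. By the proof of Theorem~\ref{thm:bergman}(b), $\frac1{p(n+1)}\le\frac1{2n}$, that is, $p\ge\frac{2n}{n+1}$.
\end{proof}

The threshold $2n/(n+1)$ is less than $2$ for every $n$. The operator $\Psi_n$ therefore lies strictly inside the admissible range: Theorem~\ref{thm:main} needs the concavity of $K_\Omega^{-1/(2n+2)}$ only.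

\section{A direct argument for images of the ball}\label{sec:direct}

For $\Omega=f(B^n)$ with $f\in\mathcal{K}(B^n)$, the averaging argument of Section~\ref{sec:one} extends to all $n$ and gives a second proof of Theorem~\ref{thm:bergman}(a) in this case. The positive numbers $\varphi_a'(0)$ become matrices, and the rotation that aligned them becomes a unitary map.

Every point of $B^n$ is the image of $0$ under a biholomorphic self-map of $B^n$. Indeed, conjugating the dilation $(s_1,s'')\mapsto(\sigma^2s_1,\sigma s'')$ of $S$ by $\kappa$ gives such a map that sends $0$ to $\kappa^{-1}(\sigma^2e_1)=\frac{\sigma^2-1}{\sigma^2+1}e_1$; these points fill the segment $(-1,1)e_1$, and unitary maps move this segment over the whole ball. Composing with $f$, we obtain for each $a\in\Omega$ a biholomorphism $\varphi_a:B^n\to\Omega$ with $\varphi_a(0)=a$. By \eqref{eq:key} at $z=0$, $K_\Omega(a)^{-1/(2n)}$ equals $|\det D\varphi_a(0)|^{1/n}$ times a constant depending only on $n$.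

Let $a,b\in\Omega$, $\lambda\in[0,1]$, $c=(1-\lambda)a+\lambda b$, and let $M_a,M_b,M_c$ be the derivatives at $0$ of $\varphi_a,\varphi_b,\varphi_c$. Write the polar decomposition $M_a^{-1}M_b=HV$, with $V$ unitary and $H$ positive definite with eigenvalues $\eta_1,\dots,\eta_n$, so that $|\det M_b|=|\det M_a|\prod_j\eta_j$. The map $\varphi_b\circ V^{-1}$ has derivative $M_aH$ at $0$. By convexity of $\Omega$,
\[
\psi=\varphi_c^{-1}\circ\bigl((1-\lambda)\varphi_a+\lambda\,\varphi_b\circ V^{-1}\bigr)
\]
maps $B^n$ into $B^n$ and fixes $0$. The Schwarz lemma bounds the operator norm of $D\psi(0)=M_c^{-1}M_a((1-\lambda)I_n+\lambda H)$ by $1$, so $|\det D\psi(0)|\le1$, and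
\[
|\det M_c|^{1/n}\ge|\det M_a|^{1/n}\prod_{j=1}^n\bigl(1-\lambda+\lambda\eta_j\bigr)^{1/n}.
\]
For $x_j,y_j\ge0$ with $x_j+y_j>0$, the inequality of arithmetic and geometric means gives
\[
\prod_j\Bigl(\frac{x_j}{x_j+y_j}\Bigr)^{1/n}+\prod_j\Bigl(\frac{y_j}{x_j+y_j}\Bigr)^{1/n}\le\frac1n\sum_j\frac{x_j+y_j}{x_j+y_j}=1 .
\]
With $x_j=1-\lambda$ and $y_j=\lambda\eta_j$ this says $\prod_j(1-\lambda+\lambda\eta_j)^{1/n}\ge1-\lambda+\lambda\prod_j\eta_j^{1/n}$. Therefore
\[
|\det M_c|^{1/n}\ge(1-\lambda)|\det M_a|^{1/n}+\lambda|\det M_b|^{1/n},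
\]
which is the concavity of $K_\Omega^{-1/(2n)}$. The argument uses the maps $\varphi_a$ at every step, whereas the proof in Section~\ref{sec:concavity} applies to every bounded convex domain.

\begin{thebibliography}{9}

\bibitem{UBB}
Babe\c{s}-Bolyai University, \texttt{https://teze.doctorat.ubbcluj.ro/doctorat/teza/fisier/1682}.

\bibitem{Be}
B.~Berndtsson, \emph{Subharmonicity properties of the Bergman kernel and some other functions associated to pseudoconvex domains}, Ann. Inst. Fourier \textbf{56} (2006), 1633--1662.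

\end{thebibliography}
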